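\title{Boltzmann factors of $P(\phi)_2$ interactions need not be positively correlated}

\begin{abstract}
Let $U(f)=\int f(x)\,{:}P(\phi(x)){:}\,dx$ be the Wick-ordered interaction built from the free Euclidean field of mass $m>0$ on $\mathbf{R}^2$, and let $\langle\cdot\rangle_g$ be the expectation in the theory with spatial cutoff $g$. We disprove the conjecture that, for even $P$, the factors $e^{-U(f)}$ and $e^{-U(h)}$ are positively correlated under $\langle\cdot\rangle_g$ for all $f,g,h\ge0$. The inequality fails already for $g=0$ and $P=\phi^4+b\phi^2$ with small $b>0$. Among even polynomials bounded below, it holds for all $f,g,h$ exactly when $\deg P\le2$, and for every polynomial bounded below of degree at least $4$ it is violated by functions supported in any prescribed ball. The mechanism is visible for two weakly correlated Gaussian variables.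
\end{abstract}

\section{The question and the results}\label{sec:intro}

Fix $m>0$ and let $C=(-\Delta+m^2)^{-1}$ on $\mathbf{R}^2$. Its kernel is $G(x-y)$ with $G(x)=\frac1{2\pi}K_0(m|x|)>0$, where $K_0$ is the modified Bessel function. The \emph{free field measure} $\mu_0$ is the Gaussian measure on $\mathcal{S}'(\mathbf{R}^2)$ with mean zero and covariance $C$: the variables $\phi(j)$, $j\in\mathcal{S}(\mathbf{R}^2)$ real, are jointly Gaussian and centered, and $\int\phi(j)\phi(j')\,d\mu_0=(j,Cj')$.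

Since $G$ has a logarithmic singularity at $0$, the field has no pointwise values and its powers must be renormalized. One mollifies $\phi$ to a smooth random function $\phi_\delta$, of variance $\sigma_\delta^2$ at each point, and replaces $\phi_\delta^k$ by the Wick power ${:}\phi_\delta^k{:}$, the monic polynomial of degree $k$ in $\phi_\delta(x)$ that is orthogonal in $L^2(\mu_0)$ to all lower powers; for instance
\begin{equation}\label{eq:wick24}
{:}\phi_\delta^2{:}=\phi_\delta^2-\sigma_\delta^2,\qquad {:}\phi_\delta^4{:}=\phi_\delta^4-6\sigma_\delta^2\phi_\delta^2+3\sigma_\delta^4 .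
\end{equation}
For $v\in C_0^\infty(\mathbf{R}^2)$ the integrals $\int v\,{:}\phi_\delta^k{:}\,dx$ converge in $L^2(\mu_0)$ as $\delta\to0$ to a variable ${:}\phi^k{:}(v)$; Section~\ref{sec:facts} recalls the details. For a real polynomial $P=\sum_ka_k\phi^k$ we put ${:}P{:}(v)=\sum_ka_k\,{:}\phi^k{:}(v)$.

Call a nonnegative function in $C_0^\infty(\mathbf{R}^2)$ a \emph{cutoff}. Let $P$ be bounded below. For a cutoff $g$ set
\[
U(g)={:}P{:}(g),\qquad Z(g)=\int e^{-U(g)}\,d\mu_0,\qquad d\mu_g=Z(g)^{-1}e^{-U(g)}\,d\mu_0 .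
\]
Then $0<Z(g)<\infty$, and $\mu_g$ is the spatially cut-off $P(\phi)_2$ theory. We write $\langle\cdot\rangle_g$ and $\operatorname{Cov}_g$ for expectation and covariance under $\mu_g$; the choice $g=0$ gives the free field. The following conjecture is posed in \cite{CSM}.

\medskip
\noindent\textbf{Conjecture.} \emph{If $P$ is even and bounded below, then for all cutoffs $f,g,h$}
\begin{equation}\label{eq:conj}
\langle e^{-U(f)}e^{-U(h)}\rangle_g\ \ge\ \langle e^{-U(f)}\rangle_g\,\langle e^{-U(h)}\rangle_g .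
\end{equation}

Dividing by $\langle e^{-U(h)}\rangle_g$ and using that $U$ is linear in the cutoff turns \eqref{eq:conj} into $\langle e^{-U(f)}\rangle_{g+h}\ge\langle e^{-U(f)}\rangle_g$. So the conjecture says that the ratio $Z(g+f)/Z(g)$, which measures the cost of switching on the additional interaction $U(f)$, is monotone in the cutoff $g$.

The simplest tests all support it. For $f=h$ the difference of the two sides of \eqref{eq:conj} is a variance. For the triple $(\epsilon f,0,\epsilon h)$ the difference is, to leading order in $\epsilon$, equal to $\epsilon^2\operatorname{Cov}_0(U(f),U(h))=\epsilon^2\sum_{k\ge1}a_k^2\,k!\iint f(x)G(x-y)^kh(y)\,dx\,dy$, which is nonnegative because $G>0$. For $P=a\phi^2$ the inequality is true (Section~\ref{sec:quadratic}). And if $P$ is even and convex and one forgets the Wick ordering, both factors favor small values of $|\phi|$, so that one expects them to reinforce each other.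

The last argument is the one that fails. By \eqref{eq:wick24}, ${:}\phi_\delta^4{:}$ is a double well whose minima lie at $\phi_\delta^2=3\sigma_\delta^2$, beyond the typical size $\sigma_\delta^2$ of $\phi_\delta^2$. The factor $e^{-U(h)}$ can therefore \emph{increase} the fluctuations of the field, while another factor $e^{-U(f)}$, far away or in a different background, prefers them to decrease.

\begin{theorem}\label{thm:A}
For every $m>0$ there is $b_0>0$ such that for each $b\in(0,b_0)$ and $P=\phi^4+b\phi^2$ there exist cutoffs $f,h$ with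
\[
\langle e^{-U(f)}e^{-U(h)}\rangle_0<\langle e^{-U(f)}\rangle_0\,\langle e^{-U(h)}\rangle_0 .
\]
\end{theorem}

Thus the conjecture is false, already for $g=0$ and an even, convex $P$.

\begin{theorem}\label{thm:B}
Let $P$ be a real polynomial bounded below.
\begin{itemize}
\item[(a)] If $P$ is even, then \eqref{eq:conj} holds for all cutoffs $f,g,h$ if and only if $\deg P\le2$.
\item[(b)] If $\deg P\ge4$ (whether $P$ is even or not; in particular for $P=\phi^4$), then for every ball in $\mathbf{R}^2$ there are cutoffs $f,g,h$ supported in that ball for which \eqref{eq:conj} fails.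
\end{itemize}
\end{theorem}

A polynomial bounded below has even degree, so the ``only if'' half of (a) is contained in (b). The proofs of the two theorems are independent. Both produce a pair of weakly correlated regions, in opposite ways: Theorem~\ref{thm:A} (Section~\ref{sec:A}) moves $f$ far from $h$ and uses the decay of $G$, while Theorem~\ref{thm:B}(b) (Sections~\ref{sec:scaling} and~\ref{sec:model}) shrinks all supports to a point and uses the logarithmic singularity of $G$ to reduce the field theory to finitely many Gaussian variables.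

\section{Two correlated Gaussian variables}\label{sec:toy}

Replace the plane by finitely many sites. With one site the analogue of \eqref{eq:conj} cannot fail: $F_1=e^{-sP(Y)}$ and $F_2=e^{-tP(Y)}$ are both nonincreasing functions of $P(Y)$, so with an independent copy $Y'$ one has $2\operatorname{Cov}(F_1,F_2)=\mathsf{E}[(F_1-F_1')(F_2-F_2')]\ge0$. The smallest case of interest has two sites.

\subsection*{Hermite polynomials}
Let $\gamma$ be the standard normal law on $\mathbf{R}$; $\mathsf{E}[F]$ means $\int F\,d\gamma$ when $F$ is a function on $\mathbf{R}$. The monic Hermite polynomials are defined by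
\begin{equation}\label{eq:gen}
e^{tx-t^2/2}=\sum_{k\ge0}\frac{t^k}{k!}\,\mathrm{He}_k(x),
\end{equation}
so $\mathrm{He}_2=x^2-1$, $\mathrm{He}_3=x^3-3x$, $\mathrm{He}_4=x^4-6x^2+3$, and $\mathrm{He}_k$ has the parity of $k$. Differentiating \eqref{eq:gen} in $x$ and in $t$ gives the first two of the identities
\begin{equation}\label{eq:rec}
\mathrm{He}_k'=k\,\mathrm{He}_{k-1},\qquad x\,\mathrm{He}_k=\mathrm{He}_{k+1}+k\,\mathrm{He}_{k-1},\qquad \mathrm{He}_k''-x\,\mathrm{He}_k'+k\,\mathrm{He}_k=0,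
\end{equation}
and the third follows from them. For a centered Gaussian variable $A$ of variance $\sigma^2>0$ the \emph{Wick powers} are ${:}A^k{:}=\sigma^k\mathrm{He}_k(A/\sigma)$; equivalently $e^{tA-t^2\sigma^2/2}=\sum_kt^k\,{:}A^k{:}/k!$. If $A,B$ are centered and jointly Gaussian, the product of their generating functions has expectation $e^{st\mathsf{E}[AB]}$, whence
\begin{equation}\label{eq:orth}
\mathsf{E}[\,{:}A^k{:}\,{:}B^l{:}\,]=\delta_{kl}\,k!\,\mathsf{E}[AB]^k .
\end{equation}
The polynomials $\mathrm{He}_k/\sqrt{k!}$ form an orthonormal basis of $L^2(\gamma)$. Expanding in this basis and using \eqref{eq:orth} gives \emph{Mehler's formula}: if $Y_1,Y_2$ are jointly Gaussian standard normal variables with correlation $\kappa$, then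
\begin{equation}\label{eq:mehler}
\mathsf{E}[F_1(Y_1)F_2(Y_2)]=\sum_{k\ge0}\frac{\kappa^k}{k!}\,\mathsf{E}[F_1\mathrm{He}_k]\,\mathsf{E}[F_2\mathrm{He}_k]\qquad(F_1,F_2\in L^2(\gamma)).
\end{equation}
By \eqref{eq:rec} and \eqref{eq:orth}, $\mathsf{E}[x^2\mathrm{He}_k^2]=(k+1)!+k^2(k-1)!=(2k+1)\,k!$, so
\begin{equation}\label{eq:triple}
\mathsf{E}[\mathrm{He}_2\,\mathrm{He}_k^2]=2k\cdot k! .
\end{equation}
Finally, all expansions of exponentials below rest on Taylor's formula together with $\max(1,e^{-\epsilon u})\le1+e^{-u}$: for $0\le\epsilon\le1$, $u\in\mathbf{R}$ and $j\ge1$,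
\begin{equation}\label{eq:taylor}
\Big|e^{-\epsilon u}-\sum_{k<j}\frac{(-\epsilon u)^k}{k!}\Big|\le\frac{\epsilon^j|u|^j}{j!}\,(1+e^{-u}).
\end{equation}

\subsection*{A counterexample on two sites}
Let $Y_1,Y_2$ be as in \eqref{eq:mehler} with $\kappa\in(0,1)$, and let $Q=\mathrm{He}_4+b\,\mathrm{He}_2$ with $0\le b\le1$, the Wick-ordered version of $\phi^4+b\phi^2$. Put an interaction of strength $\lambda\in(0,1]$ at site~$1$ and one of strength $\epsilon$ at site~$2$. Since $\mathsf{E}[Q]=0$, \eqref{eq:taylor} gives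
\[
\operatorname{Cov}\big(e^{-\lambda Q(Y_1)},e^{-\epsilon Q(Y_2)}\big)=-\epsilon\,\mathsf{E}\big[e^{-\lambda Q(Y_1)}Q(Y_2)\big]+O(\epsilon^2).
\]
In Mehler's formula only $k=2$ and $k=4$ contribute, with $\mathsf{E}[Q\,\mathrm{He}_2]=2b$ and $\mathsf{E}[Q\,\mathrm{He}_4]=4!$:
\begin{equation}\label{eq:toy}
\mathsf{E}\big[e^{-\lambda Q(Y_1)}Q(Y_2)\big]=b\kappa^2m_2+\kappa^4m_4,\qquad m_k=\mathsf{E}[\mathrm{He}_k\,e^{-\lambda Q}].
\end{equation}
For $b>0$ and small $\kappa$ the sign is that of $m_2$, and $m_2>0$ means that the weight $e^{-\lambda Q}$ raises the variance of $Y_1$ above $1$. At $b=0$ the terms of order $0$ and $1$ in $\lambda$ vanish by orthogonality, and \eqref{eq:triple} gives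
\[
m_2=\tfrac12\lambda^2\,\mathsf{E}[\mathrm{He}_2\mathrm{He}_4^2]+O(\lambda^3)=96\lambda^2+O(\lambda^3).
\]
Fix $\lambda$ with $m_2>0$ at $b=0$. By dominated convergence $m_2$ is continuous in $b$, so $m_2>0$ for small $b>0$. Then choose $\kappa$ so small that \eqref{eq:toy} is positive, and finally $\epsilon$ so small that the covariance is negative. Section~\ref{sec:A} carries out exactly these steps for the field, with $\kappa$ replaced by the value of $G$ at a large distance; even the constant $96$ reappears.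

For $b=0$ this construction gives nothing: \eqref{eq:toy} equals $\kappa^4m_4$, and $m_4<0$ for every $\lambda>0$, because $-m_4$ is the derivative of the strictly convex function $\lambda\mapsto\mathsf{E}[e^{-\lambda\mathrm{He}_4}]$, and this derivative vanishes at $\lambda=0$. To treat $\phi^4$ itself we let a background weight, the analogue of $e^{-U(g)}$, generate the missing quadratic response.

\begin{lemma}\label{lem:weak}
Let $Q$ be an even polynomial and let $w_1,w_2$ be even, bounded, positive measurable functions on $\mathbf{R}$. Let $A_\alpha$ be the covariance of $Q$ and $\mathrm{He}_2$ under the probability measure proportional to $w_\alpha\gamma$. Under the law of $(Y_1,Y_2)$ reweighted by $w_1(Y_1)w_2(Y_2)$ and normalized,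
\[
\operatorname{Cov}\big(Q(Y_1),Q(Y_2)\big)=\tfrac12\kappa^2A_1A_2+O(\kappa^4)\qquad(\kappa\to0).
\]
\end{lemma}

\begin{proof}
Normalize $\mathsf{E}[w_\alpha]=1$ and put $Q_\alpha=Q-\mathsf{E}[Qw_\alpha]$. Then $\mathsf{E}[Q_\alpha w_\alpha]=0$ and $\mathsf{E}[Q_\alpha w_\alpha\mathrm{He}_2]=A_\alpha$, and the covariance in question equals that of $Q_1(Y_1)$ and $Q_2(Y_2)$. For even $F_1,F_2$ the odd terms of \eqref{eq:mehler} vanish, and the terms with $k\ge j$ sum to at most $|\kappa|^j\|F_1\|_{L^2(\gamma)}\|F_2\|_{L^2(\gamma)}$ by the Cauchy--Schwarz and Bessel inequalities. Applying this to $F_\alpha\in\{w_\alpha,Q_\alpha w_\alpha\}$ we get $\mathsf{E}[w_1w_2]=1+O(\kappa^2)$, $\mathsf{E}[Q_1w_1w_2]=O(\kappa^2)$, $\mathsf{E}[w_1Q_2w_2]=O(\kappa^2)$ and $\mathsf{E}[Q_1w_1Q_2w_2]=\frac12\kappa^2A_1A_2+O(\kappa^4)$, where functions with index $\alpha$ are evaluated at $Y_\alpha$. The covariance is the last quantity divided by the first, minus the product of the middle two divided by the square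 of the first.
\end{proof}

Evenness removes the term $k=1$, so to leading order the two sites communicate only through $Y_1^2$ and $Y_2^2$. The number $A_\alpha$ records whether $Q$ tends to rise or to fall with $Y_\alpha^2$ in the background $w_\alpha$, and opposite responses produce a negative covariance. In the example above, $w_2=1$ has $A_2=2b>0$, while for $w_1=e^{-\lambda Q}$ one has $\frac{d}{d\lambda}(m_2/m_0)=-A_1$, so $m_2>0$ says that $A_1$ is negative on average over $[0,\lambda]$.

\section{Standard facts and the infinitesimal form of the inequality}\label{sec:facts}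

Let $B_t$ be the open ball of radius $t$ about the origin. Fix a radial $\zeta\in C_0^\infty(B_1)$ with $\zeta\ge0$ and $\int\zeta=1$, and put $\zeta_\delta=\delta^{-2}\zeta(\cdot/\delta)$, $\phi_\delta=\zeta_\delta*\phi$, $\sigma_\delta^2=\langle\phi_\delta(x)^2\rangle_0=(\zeta_\delta*\zeta_\delta*G)(0)$. The function $\phi_\delta$ is smooth for every $\phi\in\mathcal{S}'$, and ${:}\phi_\delta(x)^k{:}=\sigma_\delta^k\mathrm{He}_k(\phi_\delta(x)/\sigma_\delta)$. Norms $\|\cdot\|_p$ of random variables refer to $\mu_0$. The following facts are standard; see \cite[Chs.~I and V]{Simon}.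

\begin{itemize}
\item[(F1)] For $v\in C_0^\infty$ the limit ${:}\phi^k{:}(v)=\lim_{\delta\to0}\int v\,{:}\phi_\delta^k{:}\,dx$ exists in $L^2(\mu_0)$, and
\[
\langle\,{:}\phi^k{:}(v)\,{:}\phi^l{:}(w)\rangle_0=\delta_{kl}\,k!\iint v(x)G(x-y)^kw(y)\,dx\,dy .
\]
If one or both fields are mollified, $G$ is replaced by $\zeta_\delta*G$ or $\zeta_\delta*\zeta_\delta*G$.
\item[(F2)] (Nelson's hypercontractivity.) If $D$ has chaos degree at most $k$, that is, $D$ lies in the $L^2$-closure of the polynomials of degree at most $k$ in the variables $\phi(j)$, then $\|D\|_p\le(p-1)^{k/2}\|D\|_2$ for $p\ge2$. Both ${:}P{:}(v)$ and $\int v\,{:}P(\phi_\delta){:}\,dx$ have chaos degree at most $\deg P$.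
\item[(F3)] (Nelson.) If $P$ is bounded below and $g$ is a cutoff, then $e^{-U(g)}\in L^p(\mu_0)$ for all $p<\infty$.
\item[(F4)] (Cameron--Martin.) For real $j\in C_0^\infty$ and measurable $F\ge0$,
\[
\langle e^{\phi(j)-\frac12(j,Cj)}F(\phi)\rangle_0=\langle F(\phi+Cj)\rangle_0 .
\]
In particular, if a property holds for $\mu_0$-almost every $\phi$, then it holds at $\phi+Cj$ for $\mu_0$-almost every $\phi$.
\end{itemize}

We use two properties of $K_0$. First, $K_0(t)\sim\sqrt{\pi/2t}\,e^{-t}$ as $t\to\infty$. Second, $K_0(t)=-E_1(t^2)\log t+E_2(t^2)$ with entire functions $E_1,E_2$ and $E_1(0)=1$. Since $|x|^2\log|x|$ is a $C^1$ function on $\mathbf{R}^2$, this gives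
\begin{equation}\label{eq:split}
G=\ell+q,\qquad \ell(x)=\frac1{2\pi}\log\frac1{|x|},\qquad q\in C^1(\mathbf{R}^2).
\end{equation}

Exponentials are awkward to compare directly. The next lemma replaces \eqref{eq:conj} by statements about $U$ itself.

\begin{lemma}\label{lem:interp}
Let $P$ be bounded below, let $f,g,h$ be cutoffs, and for $s_0,t_0\in[0,1]$ let
\[
\Lambda(s_0,t_0)=\log\frac{\langle e^{-s_0U(f)}e^{-t_0U(h)}\rangle_g}{\langle e^{-s_0U(f)}\rangle_g\,\langle e^{-t_0U(h)}\rangle_g}.
\]
Then, with integrands continuous in $(s,t)$ and in $s$ respectively,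
\begin{align*}
\Lambda(s_0,t_0)&=\int_0^{s_0}\!\!\int_0^{t_0}\operatorname{Cov}_{g+sf+th}\big(U(f),U(h)\big)\,dt\,ds\\
&=\int_0^{s_0}\big[\langle U(f)\rangle_{g+sf}-\langle U(f)\rangle_{g+sf+t_0h}\big]\,ds .
\end{align*}
Consequently:
\begin{itemize}
\item[(i)] if $\operatorname{Cov}_{g'}(U(f),U(h))\ge0$ for all cutoffs $g'$, then \eqref{eq:conj} holds for $(f,g,h)$;
\item[(ii)] if $\operatorname{Cov}_g(U(f),U(h))<0$, then \eqref{eq:conj} fails for $(\epsilon f,g,\epsilon h)$ and small $\epsilon>0$;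
\item[(iii)] if $P(0)=0$ and $\langle U(f)e^{-U(h)}\rangle_0>0$, then \eqref{eq:conj} fails for $(\epsilon f,0,h)$ and small $\epsilon>0$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $F(s,t)=\langle e^{-sU(f)-tU(h)}\rangle_g=Z(g+sf+th)/Z(g)$ on $[0,1]^2$. The $(s,t)$-derivatives of order at most $2$ of the integrand are bounded by $(1+|U(f)|+|U(h)|)^2(1+e^{-U(f)})(1+e^{-U(h)})$, which is $\mu_g$-integrable by (F2), (F3) and H\"older's inequality. By the mean value theorem and dominated convergence, $F$ is $C^2$ on the closed square and may be differentiated under the expectation. This gives $\partial_s\log F=-\langle U(f)\rangle_{g+sf+th}$ and $\partial_t\partial_s\log F=\operatorname{Cov}_{g+sf+th}(U(f),U(h))$. Since $\Lambda(s_0,t_0)=\log F(s_0,t_0)-\log F(s_0,0)-\log F(0,t_0)+\log F(0,0)$, both formulas follow by integration. Part (i) is $\Lambda(1,1)\ge0$. In (ii) the first integrand is negative near $(0,0)$, so $\Lambda(\epsilon,\epsilon)<0$. In (iii), $\langle U(f)\rangle_0=0$ by (F1),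 so for $g=0$, $t_0=1$ the second integrand at $s=0$ is $-\langle U(f)e^{-U(h)}\rangle_0/Z(h)<0$, and $\Lambda(\epsilon,1)<0$.
\end{proof}

\section{Fluctuations at a distance: proof of Theorem~\ref{thm:A}}\label{sec:A}

By Lemma~\ref{lem:interp}(iii) we need cutoffs with $\langle U(f)e^{-U(h)}\rangle_0>0$. On two sites, Mehler's formula showed that the degree-$n$ part of $U(f)$ contributes a term exactly proportional to $\kappa^n$. We need the analogue for the field: an exact formula for $\langle\,{:}\phi^n{:}(f)\,e^{-U(h)}\rangle_0$ that is homogeneous of degree $n$ in the covariance between the supports. Wick powers are the Taylor coefficients of the Cameron--Martin density, so such a formula comes from differentiating (F4).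

\subsection*{An exact formula}
Let $P$ be bounded below and $h$ a cutoff. Call a real function $u$ \emph{admissible} if it is smooth on a neighborhood of $\operatorname{supp}h$, and put $\|u\|=\sup_{\operatorname{supp}h}|u|$. For admissible $u$ let
\[
T_k={:}P^{(k)}{:}(hu^k),\qquad U_t=\sum_{k\ge0}\frac{t^k}{k!}\,T_k,\qquad \partial_t^ne^{-U_t}=\Pi_n(t)\,e^{-U_t},
\]
\[
M_n(u)=\langle\Pi_n(0)\,e^{-U(h)}\rangle_0 .
\]
Here $U_t$ is a polynomial in $t$ with random coefficients and $U_0=U(h)$. From $\Pi_0=1$ and $\Pi_{n+1}=\partial_t\Pi_n-\Pi_n\,\partial_tU_t$ it follows by induction that $\Pi_n(t)$ is a fixed linear combination of products $\prod_i\partial_t^{k_i}U_t$ with $k_i\ge1$ and $\sum_ik_i=n$. So $\Pi_n(0)$ is a combination of the products $\prod_iT_{k_i}$; in particular $\Pi_2(0)=T_1^2-T_2$, that is,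
\begin{equation}\label{eq:M2}
M_2(u)=\big\langle\big[\big({:}P'{:}(hu)\big)^2-{:}P''{:}(hu^2)\big]e^{-U(h)}\big\rangle_0 .
\end{equation}

\begin{lemma}\label{lem:Mbound}
There is $c_n$, depending only on $n,m,P,h$, such that for admissible $u,u'$ and real $t$: $M_n(tu)=t^nM_n(u)$, $|M_n(u)|\le c_n\|u\|^n$, and $|M_n(u)-M_n(u')|\le nc_n\max(\|u\|,\|u'\|)^{n-1}\|u-u'\|$.
\end{lemma}

\begin{proof}
Since $G>0$ and $h\ge0$, (F1) gives $\|{:}\phi^k{:}(hv)\|_2^2\le k!\,\|v\|^2\iint hG^kh$ for admissible $v$; by (F2), $\|{:}P^{(k)}{:}(hv)\|_{n+1}\le c\|v\|$. In each product $\prod_iT_{k_i}$ the function $u$ occurs $n$ times. Replacing these occurrences by $u_1,\dots,u_n$ defines an $n$-linear form whose diagonal is $M_n$. Each product has at most $n$ factors, so H\"older's inequality and (F3) bound the form by $c_n\prod_i\|u_i\|$. The first two claims follow, and the third follows by changing the arguments from $u$ to $u'$ one at a time.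
\end{proof}

\begin{lemma}\label{lem:exact}
\begin{itemize}
\item[(i)] For real $j\in C_0^\infty$: $\ \langle\,{:}\phi(j)^n{:}\,e^{-U(h)}\rangle_0=M_n(Cj)$.
\item[(ii)] For real $f\in C_0^\infty$ with $\operatorname{supp}f\cap\operatorname{supp}h=\emptyset$:
\[
\langle\,{:}\phi^n{:}(f)\,e^{-U(h)}\rangle_0=\int f(y)\,M_n\big(G(\cdot-y)\big)\,dy .
\]
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $u=Cj\in\mathcal{S}$ and $\sigma^2=(j,Cj)$.

\emph{Shift of the interaction.} We claim that for each real $t$, $U(h)(\phi+tu)=U_t(\phi)$ for almost every $\phi$. Since $U(h)$ is defined only almost everywhere, we go through the mollified field. Multiplying the generating function by $e^{\tau a}$ gives ${:}(\phi_\delta+a)^n{:}=\sum_k\binom nka^k\,{:}\phi_\delta^{n-k}{:}$, where the left side means $\sigma_\delta^n\mathrm{He}_n((\phi_\delta+a)/\sigma_\delta)$. With $u_\delta=\zeta_\delta*u$ and $U^\delta(\phi)=\int h\,{:}P(\phi_\delta){:}\,dx$ we obtain, for every $\phi$,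
\[
U^\delta(\phi+tu)=\sum_k\frac{t^k}{k!}\int h\,u_\delta^k\,{:}P^{(k)}(\phi_\delta){:}\,dx .
\]
By (F1), $\|\int h(u_\delta^k-u^k)\,{:}\phi_\delta^l{:}\,dx\|_2\le\|u_\delta^k-u^k\|\,\|\int h\,{:}\phi_\delta^l{:}\,dx\|_2$, because $h\ge0$ and $\zeta_\delta*\zeta_\delta*G>0$. The first factor tends to $0$ and the second converges. Hence the right side converges to $U_t$ in $L^2$. Choose $\delta_i\to0$ along which this convergence and $U^{\delta_i}\to U(h)$ hold almost everywhere. By (F4) the latter also holds at $\phi+tu$ for almost every $\phi$, which proves the claim. Now (F4) with $tj$ and $F=e^{-pU(h)}$ gives, for $p\ge1$,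
\begin{equation}\label{eq:shift}
\langle e^{t\phi(j)-t^2\sigma^2/2}\,e^{-pU(h)}\rangle_0=\langle e^{-pU_t}\rangle_0 .
\end{equation}

\emph{Left side, $p=1$.} By \eqref{eq:orth}, $\|{:}\phi(j)^n{:}\|_2/n!=\sigma^n/\sqrt{n!}$, so the series $\sum_nt^n\,{:}\phi(j)^n{:}/n!$ converges in $L^2$ for all $t$. The left side is therefore a power series whose $n$th derivative at $0$ is $\langle\,{:}\phi(j)^n{:}\,e^{-U(h)}\rangle_0$.

\emph{Right side, $p=1$.} By \eqref{eq:shift} with $p=4$ and Cauchy--Schwarz, $\langle e^{-4U_t}\rangle_0\le e^{t^2\sigma^2/2}\langle e^{-8U(h)}\rangle_0^{1/2}$. Also $\Pi_n(t)$ is a polynomial in $t$ and the $T_k$, hence bounded in $L^4$ for $|t|\le1$. So $\Pi_n(t)e^{-U_t}$ is bounded in $L^2$ for $|t|\le1$; being pointwise continuous in $t$ and uniformly integrable, it has a continuous expectation $E_n(t)$. Fubini's theorem applied to $\Pi_n(t)e^{-U_t}-\Pi_n(0)e^{-U_0}=\int_0^t\Pi_{n+1}(s)e^{-U_s}ds$ gives $E_n(t)-E_n(0)=\int_0^tE_{n+1}(s)\,ds$. Thus $E_n'=E_{n+1}$, and the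 $n$th derivative of $E_0$ at $0$ is $E_n(0)=M_n(u)$.

(ii) Apply (i) to $j=\zeta_\delta(\cdot-y)$, for which $\phi(j)=\phi_\delta(y)$ and $Cj=(\zeta_\delta*G)(\cdot-y)$, multiply by $f(y)$ and integrate over $y$. By Fubini's theorem the left side is $\langle\int f\,{:}\phi_\delta^n{:}\,dy\;e^{-U(h)}\rangle_0$, which tends to $\langle\,{:}\phi^n{:}(f)e^{-U(h)}\rangle_0$ by (F1) and (F3). The supports are at positive distance and $G$ is uniformly continuous on compact sets not containing $0$, so $\|(\zeta_\delta*G)(\cdot-y)-G(\cdot-y)\|\to0$ uniformly in $y\in\operatorname{supp}f$. Lemma~\ref{lem:Mbound} gives the limit of the right side.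
\end{proof}

For $n=2$, part (i) reads $\langle\phi(j)^2\rangle_h-\langle\phi(j)^2\rangle_0=M_2(Cj)/Z(h)$: the functional $M_2$ measures how the interaction $U(h)$ changes the fluctuations of the field. It plays the role of $m_2$ in \eqref{eq:toy}.

\subsection*{Large separation}
Fix a unit vector $e$, let $u_e(z)=e^{m\,e\cdot z}$, fix a cutoff $f_0\not\equiv0$ and put $f_R=f_0(\cdot-Re)$.

\begin{lemma}\label{lem:far}
Let $P=\phi^4+b\phi^2$ with $b>0$ and let $h$ be a cutoff with $M_2(u_e)>0$. Then $\langle U(f_R)e^{-U(h)}\rangle_0>0$ for all large $R$.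
\end{lemma}

\begin{proof}
For $a$ in a compact set, $|Re+a|=R+e\cdot a+O(1/R)$ uniformly, so the asymptotics of $K_0$ give $G(Re+a)/G(Re)\to e^{-m\,e\cdot a}$ uniformly. With $a=w-z$, $w\in\operatorname{supp}f_0$, $z\in\operatorname{supp}h$, this says that $G(\cdot-Re-w)/G(Re)\to e^{-m\,e\cdot w}u_e$ in the norm $\|\cdot\|$, uniformly in $w$. For large $R$ the supports of $f_R$ and $h$ are disjoint, and Lemmas~\ref{lem:exact}(ii) and~\ref{lem:Mbound} give
\begin{equation}\label{eq:far}
\frac{\langle\,{:}\phi^n{:}(f_R)\,e^{-U(h)}\rangle_0}{G(Re)^n}\longrightarrow M_n(u_e)\int f_0(w)\,e^{-nm\,e\cdot w}\,dw\qquad(R\to\infty).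
\end{equation}
Since $G(Re)\to0$, the quartic term is negligible against $G(Re)^2$, and $\langle U(f_R)e^{-U(h)}\rangle_0/G(Re)^2$ tends to $bM_2(u_e)\int f_0(w)e^{-2m\,e\cdot w}dw>0$.
\end{proof}

\subsection*{A weak quartic interaction raises the fluctuations}

\begin{lemma}\label{lem:M2pos}
Let $\chi\not\equiv0$ be a cutoff. There are $\lambda\in(0,1]$ and $b_0\in(0,1]$ such that $M_2(u_e)>0$ for $h=\lambda\chi$ and $P=\phi^4+b\phi^2$, $0\le b<b_0$.
\end{lemma}

\begin{proof}
Write $u=u_e$, $V_k={:}\phi^k{:}(\chi)$. Since $P'=4\phi^3+2b\phi$ and $P''=12\phi^2+2b$, formula \eqref{eq:M2} says that $M_2(u)$ equals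
\begin{multline*}
M(\lambda,b)=\Big\langle\Big[\lambda^2\big(4\,{:}\phi^3{:}(\chi u)+2b\,\phi(\chi u)\big)^2\\
-\lambda\Big(12\,{:}\phi^2{:}(\chi u^2)+2b\int\chi u^2dx\Big)\Big]e^{-\lambda(V_4+bV_2)}\Big\rangle_0 .
\end{multline*}
Let $b=0$ and $\lambda\downarrow0$. All remainders below are bounded by \eqref{eq:taylor}, H\"older's inequality, (F2) and (F3). With $j=1$ in \eqref{eq:taylor} and (F1),
\[
16\lambda^2\big\langle\big({:}\phi^3{:}(\chi u)\big)^2e^{-\lambda V_4}\big\rangle_0=16\cdot3!\,\lambda^2J+O(\lambda^3),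
\]
where $J=\iint(\chi u)(x)\,G(x-y)^3\,(\chi u)(y)\,dx\,dy>0$. With $j=2$,
\[
12\lambda\langle\,{:}\phi^2{:}(\chi u^2)e^{-\lambda V_4}\rangle_0=12\lambda\big[\langle\,{:}\phi^2{:}(\chi u^2)\rangle_0-\lambda\langle\,{:}\phi^2{:}(\chi u^2)V_4\rangle_0+O(\lambda^2)\big]=O(\lambda^3),
\]
because Wick powers of different degrees are orthogonal. This is where the Wick ordering enters: it removes the negative term through the order $\lambda^2$ of the positive one. So $M(\lambda,0)=96J\lambda^2+O(\lambda^3)$, and we fix $\lambda$ with $M(\lambda,0)>0$.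

For $b\in[0,1]$ we have $V_4+bV_2=(1-b)V_4+b(V_4+V_2)$, so convexity gives $e^{-\lambda(V_4+bV_2)}\le e^{-\lambda V_4}+e^{-\lambda(V_4+V_2)}$, which lies in every $L^p$, $p<\infty$, by (F3). By dominated convergence $M(\lambda,\cdot)$ is continuous on $[0,1]$, hence positive on some $[0,b_0)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $\lambda,b_0$ from Lemma~\ref{lem:M2pos}, $h=\lambda\chi$ and $b\in(0,b_0)$. Lemma~\ref{lem:far} gives $R$ with $\langle U(f_R)e^{-U(h)}\rangle_0>0$, and Lemma~\ref{lem:interp}(iii) shows that $f=\epsilon f_R$ and $h$ satisfy the strict reverse inequality for small $\epsilon>0$.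
\end{proof}

\begin{remark}
Both restrictions on $b$ are used. For fixed $b>0$, $M(\lambda,b)=-2b\lambda\int\chi u_e^2\,dx+O(\lambda^2)<0$ as $\lambda\downarrow0$, so $b$ has to be chosen small after $\lambda$. For $b=0$ the sign at large separation is decided by \eqref{eq:far} with $n=4$; the only term of $\Pi_4(0)$ that is linear in $h$ is $-T_4=-24\lambda\int\chi u_e^4\,dx$, so $M_4(u_e)<0$ for small $\lambda$ and the construction yields no violation.
\end{remark}

\section{Quadratic interactions}\label{sec:quadratic}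

We prove the ``if'' half of Theorem~\ref{thm:B}(a). An even $P$ bounded below with $\deg P\le2$ is $a\phi^2+a_0$ with $a\ge0$; evenness is used only here, to exclude a linear term. The constant $a_0$ multiplies both sides of \eqref{eq:conj} by the same number, and $a=0$ gives equality, so let $a>0$, $a_0=0$. By Lemma~\ref{lem:interp}(i) it suffices to show $\operatorname{Cov}_g({:}\phi^2{:}(f),{:}\phi^2{:}(h))\ge0$ for all cutoffs. The idea is that $\mu_g$ is again a centered Gaussian measure, under which two nonnegative quadratic forms have nonnegative covariance. To see this we diagonalize ${:}\phi^2{:}(g)$.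

\emph{Quadratic forms in white noise.} Let $\mathcal{H}$ be real $L^2(\mathbf{R}^2)$. The map $C^{1/2}j\mapsto\phi(j)$ is an isometry from the dense subspace $\mathcal{S}$ of $\mathcal{H}$ into $L^2(\mu_0)$; its extension $\xi$ maps an orthonormal basis $(\psi_i)$ to independent standard normal variables $\xi_i=\xi(\psi_i)$. For a symmetric Hilbert--Schmidt operator $\Theta$ with matrix $(\Theta_{ij})$ put $I_2(\Theta)=\lim_N\sum_{i,j\le N}\Theta_{ij}(\xi_i\xi_j-\delta_{ij})$. The terms $\xi_i^2-1$ and $\xi_i\xi_j$ ($i<j$) are orthogonal with squared norms $2$ and $1$, so the limit exists in $L^2$ and $\|I_2(\Theta)\|_2^2=2\|\Theta\|_{HS}^2$. For $\Theta=(\psi,\cdot)\psi$ we get $I_2(\Theta)=\xi(\psi)^2-\|\psi\|^2$; such operators span a dense subspace, so $I_2$ does not depend on the basis.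

\emph{Identification of ${:}\phi^2{:}(g)$.} For a cutoff $g$ let $\Theta_g=C^{1/2}gC^{1/2}=A^*A\ge0$ with $A=g^{1/2}C^{1/2}$. Then $\|\Theta_g\|_{HS}^2=\|AA^*\|_{HS}^2=\iint gG^2g<\infty$. Let $S_\delta$ be convolution with $\zeta_\delta$; it is self-adjoint, commutes with $C^{1/2}$, has norm at most $1$ and tends strongly to $1$. We have $\phi_\delta(x)=\xi(\psi_x)$ with $\psi_x=C^{1/2}\zeta_\delta(x-\cdot)$ and $(\psi_x,\psi)=(S_\delta C^{1/2}\psi)(x)$. Hence $\int g(x)(\psi_x,\cdot)\psi_x\,dx=S_\delta\Theta_gS_\delta$, as a Riemann integral in Hilbert--Schmidt norm, and $\int g\,{:}\phi_\delta^2{:}\,dx=I_2(S_\delta\Theta_gS_\delta)$. Now $S_\delta\Theta S_\delta\to\Theta$ in Hilbert--Schmidt norm for finite-rank $\Theta$, and then for all Hilbert--Schmidt $\Theta$ since $\|S_\delta\Theta S_\delta\|_{HS}\le\|\Theta\|_{HS}$. So ${:}\phi^2{:}(g)=I_2(\Theta_g)$.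

\emph{The law of the $\xi_i$ under $\mu_g$.} Let $(\psi_i)$ be an orthonormal basis of eigenvectors of $\Theta_g$, with eigenvalues $\theta_i\ge0$, $\sum_i\theta_i^2<\infty$, and let $\varrho_N=\exp(-a\sum_{i\le N}\theta_i(\xi_i^2-1))$. From $\log(1+x)\ge x-x^2/2$ for $x\ge0$,
\[
\langle\varrho_N^2\rangle_0=\prod_{i\le N}e^{2a\theta_i}(1+4a\theta_i)^{-1/2}\le\exp\Big(4a^2\sum_i\theta_i^2\Big).
\]
The exponents converge to $-U(g)$ in $L^2$, so $\varrho_N\to e^{-U(g)}$ in probability and, by the $L^2$ bound, in $L^1$. Under the normalized measure $\varrho_N\mu_0$ the variables $\xi_1,\dots,\xi_N$ are independent, centered and Gaussian with variances $(1+2a\theta_i)^{-1}$. Letting $N\to\infty$, the same holds for all $\xi_i$ under $\mu_g$.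

\emph{The covariance.} Let $\Theta_f^N,\Theta_h^N\ge0$ be the compressions of $\Theta_f,\Theta_h$ to the span of $\psi_1,\dots,\psi_N$, and $D=\operatorname{diag}((1+2a\theta_i)^{-1})_{i\le N}$. Isserlis' formula $\langle\xi_i\xi_j\xi_k\xi_l\rangle_g=D_{ij}D_{kl}+D_{ik}D_{jl}+D_{il}D_{jk}$ gives
\[
\operatorname{Cov}_g\big(I_2(\Theta_f^N),I_2(\Theta_h^N)\big)=2\operatorname{Tr}(\Theta_f^ND\Theta_h^ND)=2\big\|(\Theta_f^N)^{1/2}D(\Theta_h^N)^{1/2}\big\|_{HS}^2\ge0 ;
\]
the square roots exist because $f,h\ge0$. As $N\to\infty$, $I_2(\Theta_f^N)\to{:}\phi^2{:}(f)$ in $L^2(\mu_0)$, hence in $L^4(\mu_0)$ by (F2), hence in $L^2(\mu_g)$ by Cauchy--Schwarz and (F3). The same holds with $h$ in place of $f$, so the covariances converge and the limit is nonnegative. \hfill$\square$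

\section{The logarithmic scaling limit}\label{sec:scaling}

From now on $P=\sum_{k\le2n}a_k\phi^k$ with $n\ge2$ and $a=a_{2n}>0$, and $H=\mathrm{He}_{2n}$. By Lemma~\ref{lem:interp}(ii), Theorem~\ref{thm:B}(b) follows once we find cutoffs in the given ball with $\operatorname{Cov}_g(U(f),U(h))<0$.

For $0<r\le e^{-1}$ put $L=\frac1{2\pi}\log\frac1r\ge\frac1{2\pi}$. By \eqref{eq:split}, $G(rX)=L+\ell(X)+q(rX)$, so
\begin{equation}\label{eq:scaled}
\sup_{0<r\le e^{-1}}\|G(r\,\cdot)-L\|_{L^p(B_4)}<\infty\qquad(p<\infty).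
\end{equation}
On a ball of radius $r$ the covariance is thus almost the constant $L$. After division by $\sqrt L$ the field on such a ball behaves like a single standard normal variable $X$, the Wick power of degree $k$ behaves like $L^{k/2}\mathrm{He}_k(X)$, and the top degree dominates. Two such balls at distance $r^\rho$ have covariance about $\rho L$, that is, correlation $\rho$. By placing balls at distances that are powers of $r$ we can build finite Gaussian models in which the interaction is $H$, whatever the lower coefficients of $P$.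

Fix a cutoff $\eta$ supported in $B_1$ with $\int\eta=1$. Let $z_i=z_i(r)$, $i$ in a finite set $\mathcal{I}$, be points with $\log|z_i-z_j|/\log r\to\rho_{ij}\in(0,1)$ as $r\to0$ for $i\ne j$, and put $\rho_{ii}=1$. Then $|z_i-z_j|\to0$ and $r/|z_i-z_j|\to0$. Let
\[
\eta_{i,r}(x)=r^{-2}\eta\Big(\frac{x-z_i}r\Big),\qquad W_i^r=U\Big(\frac{\eta_{i,r}}{aL^n}\Big),\qquad X_i^r=\frac{\phi(\eta_{i,r})}{\sqrt L}.
\]
Since $\int\eta=1$, for any measurable $F$
\begin{equation}\label{eq:avg}
\iint\eta(X)\eta(Y)\,|F(X-Y)|\,dX\,dY\le\|\eta\|_\infty\|F\|_{L^1(B_2)}.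
\end{equation}

\begin{lemma}\label{lem:law}
As $r\to0$, $(W_i^r)_{i\in\mathcal{I}}$ converges in law to $(H(X_i))_{i\in\mathcal{I}}$, where $X$ is centered Gaussian with covariance $(\rho_{ij})$. For each $p<\infty$, $\|W_i^r\|_p$ is bounded uniformly in $r\in(0,e^{-1}]$.
\end{lemma}

\begin{proof}
Write $\eta_r=\eta_{i,r}$. In scaled variables $\iint\eta_rG^k\eta_r=\iint\eta(X)\eta(Y)G(r(X-Y))^k\,dX\,dY$. By \eqref{eq:scaled} and \eqref{eq:avg} this is at most $cL^k$ for all $r$, and it is $L^k(1+o(1))$ as $r\to0$, since $G(r\,\cdot)/L\to1$ in every $L^p(B_2)$. By (F1) the degree-$k$ part of $W_i^r$ has squared norm $a^{-2}L^{-2n}a_k^2k!\iint\eta_rG^k\eta_r=O(L^{k-2n})$. This is bounded for $k\le2n$, which gives the $L^p$ bounds by (F2), and tends to $0$ for $k<2n$.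

The case $k=1$ shows $v_i:=\langle(X_i^r)^2\rangle_0\to1$. For $i\ne j$ and $|X-Y|\le2$ we have $|z_i-z_j+r(X-Y)|=|z_i-z_j|(1+o(1))$, so $\langle X_i^rX_j^r\rangle_0=L^{-1}(\ell(z_i-z_j)+O(1))\to\rho_{ij}$. Hence $X^r\to X$ in law.

It remains to compare the top-degree part with a Wick power of $X_i^r$. By \eqref{eq:orth} applied to $\phi_\delta(x)$ and $\phi(\eta_r)$, and $\delta\to0$, $\langle\,{:}\phi^{2n}{:}(\eta_r)\,{:}\phi(\eta_r)^{2n}{:}\,\rangle_0=(2n)!\int\eta_r(G*\eta_r)^{2n}dx$. Therefore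
\begin{multline*}
\big\|L^{-n}{:}\phi^{2n}{:}(\eta_r)-{:}(X_i^r)^{2n}{:}\big\|_2^2\\
=\frac{(2n)!}{L^{2n}}\Big[\iint\eta_rG^{2n}\eta_r-2\int\eta_r(G*\eta_r)^{2n}+\Big(\iint\eta_rG\eta_r\Big)^{2n}\Big].
\end{multline*}
For $X\in B_1$, $|(G*\eta_r)(z_i+rX)-L|\le\|\eta\|_\infty\|G(r\,\cdot)-L\|_{L^1(B_2)}$, so $G*\eta_r/L\to1$ uniformly on $\operatorname{supp}\eta_r$, and the right side tends to $(2n)!\,(1-2+1)=0$. Finally ${:}(X_i^r)^{2n}{:}=v_i^nH(X_i^r/\sqrt{v_i})$ differs from $H(X_i^r)$ by a polynomial in $X_i^r$ whose coefficients tend to $0$. Thus $W_i^r-H(X_i^r)\to0$ in $L^2$, and $(H(X_i^r))_i\to(H(X_i))_i$ in law.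
\end{proof}

Convergence in law does not control expectations of $e^{-sW_i^r}$, because $W_i^r$, unlike $H(X_i)$, need not be bounded below, and (F3) says nothing about uniformity in $r$. We need a uniform version of (F3). Mollifying at scale $\delta=r^\tau$ gives a variable bounded below by a multiple of $-\tau^n$, and hypercontractivity makes the probability that it differs from $W_i^r$ by more than $1$ doubly exponentially small in $\tau$.

\begin{lemma}\label{lem:nelson}
For every $s>0$, $\ \sup_{0<r\le e^{-1}}\langle e^{-sW_i^r}\rangle_0<\infty$.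
\end{lemma}

\begin{proof}
By translation invariance take $z_i=0$; write $W=W_i^r$, $\eta_r=\eta_{i,r}$. For $\tau\ge1$ let $\delta=r^\tau$, so that $\delta/r=r^{\tau-1}\le e^{-(\tau-1)}$, and let $W^\delta=(aL^n)^{-1}\int\eta_r\,{:}P(\phi_\delta){:}\,dx$. The positive constants $c,c_1,c_2,\dots$ do not depend on $r,\tau$.

\emph{Lower bound.} By \eqref{eq:scaled} and \eqref{eq:avg} for $\zeta$ and $\delta$, $\sigma_\delta^2=\frac1{2\pi}\log\frac1\delta+O(1)$. As $\sigma_\delta^2$ is also continuous and positive on $(0,e^{-1}]$, we have $c_1\le\sigma_\delta$ and $\sigma_\delta^2\le c_2\log\frac1\delta=2\pi c_2\tau L$. With $y=\phi_\delta(x)/\sigma_\delta$,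
\[
{:}P(\phi_\delta(x)){:}=\sigma_\delta^{2n}\sum_ka_k\sigma_\delta^{k-2n}\mathrm{He}_k(y)\ge\sigma_\delta^{2n}\Big(aH(y)-\sum_{k<2n}|a_k|c_1^{k-2n}|\mathrm{He}_k(y)|\Big)\ge-c\,\sigma_\delta^{2n},
\]
because $a>0$. Hence $W^\delta\ge-c_3\tau^n$.

\emph{Difference.} By (F1),
\[
\|W-W^\delta\|_2^2=a^{-2}L^{-2n}\sum_{k=1}^{2n}a_k^2\,k!\iint\eta_r\eta_r\big[G^k-2(\zeta_\delta*G)^k+(\zeta_\delta*\zeta_\delta*G)^k\big].
\]
Let $G'$ be $\zeta_\delta*G$ or $\zeta_\delta*\zeta_\delta*G$. Then $G'(rX)=\int G(r(X-w))\,\omega(dw)$ for a probability measure $\omega$ supported in $|w|\le2\delta/r\le2$. For almost every $X$ the segment from $X-w$ to $X$ avoids $0$, so $\ell(X)-\ell(X-w)=\int_0^1w\cdot\nabla\ell(X-\theta w)\,d\theta$, and $|\nabla\ell(X)|=1/(2\pi|X|)$ is locally in $L^{3/2}$. Minkowski's inequality and $q\in C^1$ give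
\[
\|G(r\,\cdot)-G'(r\,\cdot)\|_{L^{3/2}(B_2)}\le\frac{2\delta}r\|\nabla\ell\|_{L^{3/2}(B_4)}+c\,\delta\le c\,\frac\delta r .
\]
Also $\|G'(r\,\cdot)\|_{L^p(B_2)}\le\|G(r\,\cdot)\|_{L^p(B_4)}\le cL$ by \eqref{eq:scaled}, so $(G+G')^{k-1}(r\,\cdot)$ has $L^3(B_2)$ norm at most $cL^{k-1}$. From $|G^k-G'^k|\le k|G-G'|(G+G')^{k-1}$, \eqref{eq:avg} and H\"older's inequality, $\iint\eta_r\eta_r|G^k-G'^k|\le cL^{k-1}\delta/r$. Since $L\ge\frac1{2\pi}$ and $k-1<2n$, we get $\|W-W^\delta\|_2\le c_4(\delta/r)^{1/2}$.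

\emph{Tail.} By (F2) and Chebyshev's inequality, $\mu_0(|W-W^\delta|\ge1)\le(p^nc_4(\delta/r)^{1/2})^p$ for $p\ge2$. Choose $p$ with $p^nc_4(\delta/r)^{1/2}=e^{-1}$; then $p=c_5(r/\delta)^{1/2n}\ge c_5e^{(\tau-1)/2n}$. If $p\ge2$ the bound is $e^{-p}$, and if $p<2$ the probability is at most $1\le e^2e^{-p}$. Together with the lower bound,
\[
\mu_0\big(-W\ge c_3\tau^n+1\big)\le e^2\exp\big(-c_5e^{(\tau-1)/2n}\big)\qquad(\tau\ge1).
\]
Write $\langle e^{-sW}\rangle_0=\int_{\mathbf{R}}se^{sv}\mu_0(-W\ge v)\,dv$, bound the probability by $1$ for $v\le c_3+1$, and substitute $v=c_3\tau^n+1$ for larger $v$: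
\[
\langle e^{-sW}\rangle_0\le e^{s(c_3+1)}+\int_1^\infty s\,e^{s(c_3\tau^n+1)}\,e^2\exp\big(-c_5e^{(\tau-1)/2n}\big)\,c_3n\tau^{n-1}\,d\tau<\infty .
\]
The right side does not depend on $r$.
\end{proof}

\begin{proposition}\label{prop:transfer}
Let $s_i\ge0$ for $i\in\mathcal{I}$, let $k,l\in\mathcal{I}$, and put $f_r=\eta_{k,r}/aL^n$, $h_r=\eta_{l,r}/aL^n$, $g_r=\sum_is_i\eta_{i,r}/aL^n$. Then
\[
\operatorname{Cov}_{g_r}\big(U(f_r),U(h_r)\big)\longrightarrow\operatorname{Cov}_{\mathbf{s}}\big(H(X_k),H(X_l)\big)\qquad(r\to0),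
\]
where $\operatorname{Cov}_{\mathbf{s}}$ refers to the law of $X$ reweighted by $e^{-\sum_is_iH(X_i)}$ and normalized.
\end{proposition}

\begin{proof}
The left side is built from the four expectations $\langle F\,e^{-\sum_is_iW_i^r}\rangle_0$ with $F\in\{1,W_k^r,W_l^r,W_k^rW_l^r\}$. Each integrand is a continuous function of $(W_i^r)_i$, so it converges in law by Lemma~\ref{lem:law}; it is bounded in $L^2$ by Lemmas~\ref{lem:law} and~\ref{lem:nelson} and H\"older's inequality, hence uniformly integrable. So the expectations converge, and the limit for $F=1$ is positive.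
\end{proof}

\section{Two clusters: proof of Theorem~\ref{thm:B}(b)}\label{sec:model}

We want a configuration whose limit is governed by Lemma~\ref{lem:weak} with $Q=H$ and $A_1<0<A_2$. A weak weight gives a negative response, as in the two-site example. A positive response is harder to obtain. If a weight concentrates near points $\pm y$ with $y>0$, then $H$ and $\mathrm{He}_2$ vary there like $H'(y)(Y-y)$ and $2y(Y-y)$, so we want $H'(y)>0$. The obvious weight $e^{-sH}$ with large $s$ concentrates near minimizers of $H$, where $H'=0$. We therefore spread the weight over $N$ sites that share a common Gaussian component $Y$ but also fluctuate independently. Averaging over the independent parts produces an effective potential for $Y$ whose minimum is displaced \emph{outward} from that of $H$.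

\subsection*{The configuration}
Fix $\rho\in(0,1)$ once and for all; let $\kappa\in(0,1)$, $N_1,N_2\ge1$, $s_1,s_2\in(0,1]$. Let $z_*$ be the center of the given ball, $e_1,e_2$ the standard basis, and take the sites $(\alpha,i)$, $\alpha\in\{1,2\}$, $0\le i\le N_\alpha$, at
\[
z_{1,i}=z_*+i\,r^\rho e_1,\qquad z_{2,i}=z_*+r^{\rho\kappa}e_2+i\,r^\rho e_1
\]
(Figure~\ref{fig:clusters}). Distances are $|i-j|r^\rho$ within a cluster and $r^{\rho\kappa}(1+(i-j)^2r^{2\rho(1-\kappa)})^{1/2}$ between clusters, so the limiting correlations are $\rho$ and $\rho\kappa$. Comparing covariances, the limit vector can be written as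
\[
X_{\alpha,i}=\sqrt\rho\,Y_\alpha+\sqrt{1-\rho}\;\xi_{\alpha,i},
\]
where $Y_1,Y_2$ are standard normal with correlation $\kappa$ and the $\xi_{\alpha,i}$ are independent standard normal variables, independent of $(Y_1,Y_2)$. The test sites $(1,0)$ and $(2,0)$ carry $f_r$ and $h_r$ and have weight $0$; the sites $(\alpha,i)$ with $i\ge1$ have weight $s_\alpha$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) circle (0.17) node[below=5pt] {$f_r$};
\filldraw[gray] (1,0) circle (0.17);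
\draw (0,2.4) circle (0.17) node[above=5pt] {$h_r$};
\filldraw[gray] (1,2.4) circle (0.17);
\filldraw[gray] (2,2.4) circle (0.17);
\filldraw[gray] (3,2.4) circle (0.17);
\node at (4,2.4) {$\cdots$};
\filldraw[gray] (5,2.4) circle (0.17);
\draw[<->] (-0.6,0) -- (-0.6,2.4) node[midway,left] {$r^{\rho\kappa}$};
\draw[<->] (2,2.0) -- (3,2.0) node[midway,below] {$r^{\rho}$};
\node[right] at (1.4,0) {cluster $1$};
\node[right] at (5.4,2.4) {cluster $2$};
\end{tikzpicture}
\caption{The supports of the violating cutoffs (not to scale). Each disk has radius $r$, and $r\ll r^\rho\ll r^{\rho\kappa}\ll1$. The open disks carry $f_r$ and $h_r$; the gray disks carry the background $g_r$, one disk in cluster $1$ and many in cluster $2$. Normalized field averages have limiting correlation $\rho$ within a cluster and $\rho\kappa$ between the clusters.}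
\label{fig:clusters}
\end{figure}

Let $\mathsf{E}_\xi$ denote expectation over a standard normal $\xi$. Factoring the generating function \eqref{eq:gen} at $x=\sqrt\rho\,y+\sqrt{1-\rho}\,\xi$ as $e^{t\sqrt\rho y-\rho t^2/2}\,e^{t\sqrt{1-\rho}\xi-(1-\rho)t^2/2}$ gives
\begin{equation}\label{eq:add}
H(\sqrt\rho\,y+\sqrt{1-\rho}\,\xi)=\sum_{k=0}^{2n}\binom{2n}k\rho^{(2n-k)/2}(1-\rho)^{k/2}\,\mathrm{He}_{2n-k}(y)\,\mathrm{He}_k(\xi).
\end{equation}
By orthogonality in $\xi$, the mean of \eqref{eq:add} is $\rho^nH(y)$ and its variance is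
\begin{equation}\label{eq:v}
v(y)=\sum_{k=1}^{2n}\binom{2n}k^2k!\,\rho^{2n-k}(1-\rho)^k\,\mathrm{He}_{2n-k}(y)^2 .
\end{equation}
Define the effective potential $\Gamma_s$ by
\[
e^{-\Gamma_s(y)}=\mathsf{E}_\xi\,e^{-sH(\sqrt\rho\,y+\sqrt{1-\rho}\,\xi)},
\]
and let $A(s,N)$ be the covariance of $H$ and $\mathrm{He}_2$ under the probability measure proportional to $e^{-N\Gamma_s}\gamma$. The function $e^{-\Gamma_s}$ is positive, bounded because $H$ is bounded below, and even because $H$ is even and $\xi$ symmetric; it does not depend on $\kappa$. Given $(Y_1,Y_2)$, integration over the $\xi_{\alpha,i}$ with $i\ge1$ produces the weight $e^{-N_1\Gamma_{s_1}(Y_1)}e^{-N_2\Gamma_{s_2}(Y_2)}$, and integration over $\xi_{1,0}$, $\xi_{2,0}$, which do not enter the weight, replaces $H(X_{\alpha,0})$ by $\rho^nH(Y_\alpha)$. Lemma~\ref{lem:weak} then gives, as $\kappa\to0$,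
\begin{equation}\label{eq:limitcov}
\operatorname{Cov}_{\mathbf{s}}\big(H(X_{1,0}),H(X_{2,0})\big)=\rho^{2n}\Big[\tfrac12\kappa^2A(s_1,N_1)A(s_2,N_2)+O(\kappa^4)\Big].
\end{equation}

\subsection*{Negative response}

\begin{lemma}\label{lem:neg}
$A(s,1)<0$ for small $s>0$.
\end{lemma}

\begin{proof}
Let $w=e^{-\Gamma_s}$. By \eqref{eq:taylor} with $j=2$, $|w-1+s\rho^nH|$ is at most $cs^2(v+\rho^{2n}H^2)$, so $w=1-s\rho^nH+O(s^2)$ in $L^2(\gamma)$. Since $n\ge2$, $\mathsf{E}[H]=\mathsf{E}[\mathrm{He}_2]=\mathsf{E}[H\,\mathrm{He}_2]=0$. Hence $\mathsf{E}[w]=1+O(s^2)$, $\mathsf{E}[wH]=O(s)$, $\mathsf{E}[w\,\mathrm{He}_2]=O(s^2)$ and $\mathsf{E}[wH\,\mathrm{He}_2]=-s\rho^n\mathsf{E}[H^2\mathrm{He}_2]+O(s^2)$. By \eqref{eq:triple}, $A(s,1)=-4n\,(2n)!\,\rho^ns+O(s^2)$.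
\end{proof}

For $n=1$ the lemma is false, as Section~\ref{sec:quadratic} requires: then $H=\mathrm{He}_2$ and $A(s,N)$ is a variance.

\subsection*{Positive response}
Recall that $\mathrm{He}_j$ has $j$ simple real zeros and that the zeros of $\mathrm{He}_{j}$ and $\mathrm{He}_{j+1}$ strictly interlace; so the largest zero strictly increases with $j$. Let $x_*$ be the largest zero of $\mathrm{He}_{2n-1}$, which is the largest critical point of $H$ as $H'=2n\,\mathrm{He}_{2n-1}$. Since $n\ge2$, $x_*>0$, and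
\begin{equation}\label{eq:posHe}
\mathrm{He}_j(x_*)>0\qquad(0\le j\le2n-2).
\end{equation}

\begin{lemma}\label{lem:minH}
The point $x_*$ is the unique global minimizer of $H$ on $[0,\infty)$, and $H(x_*)<0$, $H''(x_*)>0$, $v'(x_*)>0$.
\end{lemma}

\begin{proof}
By \eqref{eq:rec} and \eqref{eq:posHe}, $H(x_*)=-(2n-1)\mathrm{He}_{2n-2}(x_*)<0$ and $H''(x_*)=2n(2n-1)\mathrm{He}_{2n-2}(x_*)>0$. The differential equation in \eqref{eq:rec} gives $(2nH^2+H'^2)'=2H'(2nH+H'')=2xH'^2$, so $2nH^2+H'^2$ is strictly increasing on $[0,\infty)$, and $|H(x)|<|H(x_*)|$, hence $H(x)>H(x_*)$, at every critical point $x\in[0,x_*)$. As $H\to\infty$ at infinity and $H'(0)=0$, every minimizer on $[0,\infty)$ is a critical point, so it is $x_*$.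

Differentiating \eqref{eq:v}, the $k$th term carries the factor $2(2n-k)\mathrm{He}_{2n-k}\mathrm{He}_{2n-k-1}$ for $k\le2n-1$, and the term $k=2n$ is constant. At $x_*$ the factor vanishes for $k=1$ and is positive for $2\le k\le2n-1$ by \eqref{eq:posHe}; this range is nonempty because $n\ge2$.
\end{proof}

\begin{example}
For $n=2$: $H=y^4-6y^2+3$, $x_*=\sqrt3$, $H(x_*)=-6$, $H''(x_*)=24$, and
\[
v=16\rho^3(1-\rho)\mathrm{He}_3^2+72\rho^2(1-\rho)^2\mathrm{He}_2^2+96\rho(1-\rho)^3y^2+24(1-\rho)^4,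
\]
so that $v'(\sqrt3)=576\sqrt3\,\rho^2(1-\rho)^2+192\sqrt3\,\rho(1-\rho)^3$.
\end{example}

Put $\beta=-H(x_*)>0$; by evenness $H\ge-\beta$ on $\mathbf{R}$.

\begin{lemma}\label{lem:minGamma}
For all small $s>0$ there are a compact interval $\mathcal{J}\subset(0,\infty)$ and an interior point $y_s$ of $\mathcal{J}$ such that $\Gamma_s'(y_s)=0$, $\Gamma_s''>0$ on $\mathcal{J}$, $\inf_{[0,\infty)\setminus\mathcal{J}}\Gamma_s>\Gamma_s(y_s)$, and $H'(y_s)>0$.
\end{lemma}

\begin{proof}
\emph{Expansion in $s$.} For $(s,y)$ in $[0,1]$ times a compact set, every derivative of $e^{-sH(\sqrt\rho y+\sqrt{1-\rho}\xi)}$ is dominated by $e^\beta$ times a polynomial in $|\xi|$. So $e^{-\Gamma_s(y)}$ is smooth and positive on $[0,1]\times\mathbf{R}$, and $\Gamma_s(y)$ is smooth. At $s=0$ we have $\Gamma=0$, $\partial_s\Gamma=\rho^nH$ (the mean) and $\partial_s^2\Gamma=-v$ (minus the variance). Taylor's formula in $s$, applied to $\Gamma$, $\partial_y\Gamma$ and $\partial_y^2\Gamma$, gives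
\begin{equation}\label{eq:Gexp}
\Gamma_s=s\rho^nH-\tfrac12s^2v+O(s^3)\qquad\text{in $C^2$ on compact sets.}
\end{equation}

\emph{Large $y$.} The expansion is not uniform at infinity, so we argue directly. Choose $y_1$ with $H\ge1$ outside $[-y_1,y_1]$, and let $p(y)$ be the probability that $|\sqrt\rho\,y+\sqrt{1-\rho}\,\xi|\le y_1$; then $p(y)\to0$ as $y\to\infty$. For $0<s\le1$ we have $e^{-s}\le1-s/2$ and $e^{s\beta}\le1+s\beta e^\beta$, so
\[
e^{-\Gamma_s(y)}\le(1-p(y))e^{-s}+p(y)e^{s\beta}\le1-\tfrac s2+s\,p(y)\big(\tfrac12+\beta e^\beta\big).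
\]
Fix $y_2>x_*$ with $p(y)(\frac12+\beta e^\beta)\le\frac12$ for $y\ge y_2$. Then $\Gamma_s\ge0$ on $[y_2,\infty)$, whereas Jensen's inequality gives $\Gamma_s(x_*)\le s\rho^nH(x_*)<0$.

\emph{The minimizer.} Let $\theta_0>0$ be such that $\mathcal{J}=[x_*-\theta_0,x_*+\theta_0]\subset(0,y_2)$ and $H''>0$ on $\mathcal{J}$. By \eqref{eq:Gexp}, $\Gamma_s/s\to\rho^nH$ in $C^2([0,y_2])$, so $\Gamma_s''>0$ on $\mathcal{J}$ for small $s$. For any $\theta\in(0,\theta_0]$, Lemma~\ref{lem:minH} shows that the minimum of $H$ over the compact set $\{y\in[0,y_2]:|y-x_*|\ge\theta\}$ exceeds $H(x_*)$; so for small $s$ the minimum of $\Gamma_s$ over that set exceeds $\Gamma_s(x_*)$. With $\theta=\theta_0$ and the bound on $[y_2,\infty)$, the minimizer $y_s$ of $\Gamma_s$ on $\mathcal{J}$ is an interior point, unique by strict convexity, and $\inf_{[0,\infty)\setminus\mathcal{J}}\Gamma_s>\Gamma_s(x_*)\ge\Gamma_s(y_s)$. With arbitrary $\theta$ we get $|y_s-x_*|<\theta$ for small $s$, that is, $y_s\to x_*$. Finally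 $\Gamma_s'(y_s)=0$ and \eqref{eq:Gexp} give $\rho^nH'(y_s)=\frac s2v'(y_s)+O(s^2)=\frac s2(v'(x_*)+o(1))$, which is positive for small $s$.
\end{proof}

\begin{lemma}\label{lem:pos}
For $s$ as in Lemma~\ref{lem:minGamma}, $A(s,N)>0$ for all large $N$.
\end{lemma}

\begin{proof}
Write $\Gamma=\Gamma_s$, $y=y_s$. All functions involved are even, so $A(s,N)$ may be computed under the probability measure $\nu_N$ on $[0,\infty)$ with density proportional to $e^{-N(\Gamma(Y)-\Gamma(y))}\varphi(Y)$, where $\varphi$ is the standard normal density. Let $t=\sqrt N(Y-y)$ and $j\ge0$. There is $c>0$ with $\Gamma(Y)-\Gamma(y)\ge c(Y-y)^2$ on $\mathcal{J}$ and $\Gamma(Y)-\Gamma(y)\ge c$ off $\mathcal{J}$. On $\mathcal{J}$, $N(\Gamma(y+t/\sqrt N)-\Gamma(y))\to\frac12\Gamma''(y)t^2$ and is at least $ct^2$, so by dominated convergence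
\[
\sqrt N\int_{\mathcal{J}}t^je^{-N(\Gamma(Y)-\Gamma(y))}\varphi(Y)\,dY\longrightarrow\varphi(y)\int_{\mathbf{R}}t^je^{-\Gamma''(y)t^2/2}\,dt .
\]
The same integral over $[0,\infty)\setminus\mathcal{J}$ is at most $N^{(j+1)/2}e^{-cN}\int|Y-y|^j\varphi(Y)\,dY\to0$. Hence all moments of $t$ under $\nu_N$ converge to those of the centered normal law with variance $1/\Gamma''(y)$. For a polynomial $F$, $\sqrt N(F(Y)-F(y))=F'(y)t+\sum_{j\ge2}N^{(1-j)/2}F^{(j)}(y)t^j/j!$, and the last sum tends to $0$ in $L^2(\nu_N)$. Therefore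
\[
N\,A(s,N)\longrightarrow\frac{H'(y)\,\mathrm{He}_2'(y)}{\Gamma''(y)}=\frac{2y\,H'(y)}{\Gamma''(y)}>0 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(b) Take $N_1=1$ and $s_1$ with $A(s_1,1)<0$ (Lemma~\ref{lem:neg}), then $s_2$ and $N_2$ with $A(s_2,N_2)>0$ (Lemma~\ref{lem:pos}). These numbers do not depend on $\kappa$, so \eqref{eq:limitcov} is negative for some small $\kappa\in(0,1)$. By Proposition~\ref{prop:transfer}, $\operatorname{Cov}_{g_r}(U(f_r),U(h_r))<0$ for small $r$. The supports of $f_r,g_r,h_r$ lie within distance $r^{\rho\kappa}+N_2r^\rho+r$ of $z_*$, hence in the given ball for small $r$. By Lemma~\ref{lem:interp}(ii), \eqref{eq:conj} fails for $(\epsilon f_r,g_r,\epsilon h_r)$ with small $\epsilon>0$. Evenness of $P$ was not needed: only the top-degree part survives the scaling limit, and $H=\mathrm{He}_{2n}$ is even.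

(a) For $\deg P\le2$ the inequality was proved in Section~\ref{sec:quadratic}; otherwise $\deg P\ge4$ and (b) applies.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CSM}
\emph{The $P(\phi)_2$ Euclidean quantum field theory as classical statistical mechanics},
\texttt{http://math.caltech.edu/SimonPapers/33b.pdf}.

\bibitem{Simon}
B.~Simon, \emph{The $P(\phi)_2$ Euclidean (Quantum) Field Theory}, Princeton, 1974.

\end{thebibliography}
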